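\title{Dynamic epistemic logic with an unbounded past operator is undecidable}

\begin{abstract}
We interpret dynamic epistemic logic, with common knowledge and arbitrary event models, on the forest of all finite update histories over an initial epistemic model, and we add a one-step past operator and an operator ``now or at some earlier stage''. Although every history has a finite past, the set of valid formulas is $\Pi^0_1$-complete as soon as there are two agents. Hardness holds for formulas without dynamic modalities, with one proposition letter and one occurrence of common knowledge, over histories of public announcements of epistemic formulas. The upper bound comes from a finite model property. If common knowledge is used only for groups of one agent, in particular if there is at most one agent, validity is decidable.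
\end{abstract}

\section{The problem and the answer}\label{sec:problem}

Dynamic epistemic logic (DEL) describes how the information of several agents changes when an event takes place. An epistemic model records which worlds each agent cannot tell apart, an event model records the same for events, and an update combines the two. If we update repeatedly and keep the record, we obtain a forest of finite histories, an epistemic-temporal (ETL) model, on which temporal operators make sense. As quoted in \cite{LDII}, an unbounded future modality over such models yields highly undecidable logics: public announcement logic with common knowledge and Kleene iteration of announcements is $\Pi^1_1$-complete \cite{MM}. Adding only a one-step past operator is taken there not to endanger decidability. This paper treats the case in between, an operator that looks back arbitrarily far along a history.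

\subsection{Models, formulas and histories}\label{sub:defs}

Fix a finite set $A$ of agents and a countable set of proposition letters that contains at least one letter $p$ (without letters there are no formulas). An \emph{epistemic model} $M=(W,\{\sim_i\}_{i\in A},V)$ consists of a nonempty set $W$ of worlds, an equivalence relation $\sim_i$ on $W$ for each agent $i$, and a valuation $V$ that says which letters are true at which worlds.

Formulas and event models are defined by simultaneous induction. \emph{Formulas} are given by
\[
\varphi::=q\mid\neg\varphi\mid\varphi\wedge\varphi\mid K_i\varphi\mid C_G\varphi\mid\langle E,e\rangle\varphi\mid Y\varphi\mid P^*\varphi ,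
\]
where $q$ is a letter, $i\in A$, $\emptyset\ne G\subseteq A$, $E$ is an event model and $e$ is one of its events. An \emph{event model} $E=(S,\{\sim_i\}_{i\in A},\mathrm{pre})$ consists of a finite nonempty set $S$ of events, an equivalence relation $\sim_i$ on $S$ for each agent, and a formula $\mathrm{pre}(e)$, the \emph{precondition} of $e$, for each $e\in S$. Event models are finite syntactic objects, so they and the formulas can be coded by natural numbers. The \emph{public announcement} $!P$ is the event model with one event, whose precondition is $P$; we write $!P$ also for the pair consisting of this model and its event. Without $Y$ and $P^*$ this is the usual language of DEL.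

We use $\vee$ and $\to$ as abbreviations, and put $\top=\neg(p\wedge\neg p)$, $\Diamond_i\varphi=\neg K_i\neg\varphi$ and $H\varphi=\neg P^*\neg\varphi$. A formula is \emph{dynamic-free} if it contains no $\langle E,e\rangle$, and \emph{epistemic} if it is built from letters with $\neg$, $\wedge$ and the $K_i$.

An \emph{event sequence} is a finite sequence $\sigma=(E_1,e_1)\cdots(E_n,e_n)$ with $e_k$ an event of $E_k$; its prefix of length $k$ is $\sigma{\upharpoonright}k$. We write $\sigma\approx\sigma'$ if $\sigma$ and $\sigma'$ have the same sequence of event models, and $\sigma\sim_i\sigma'$ if moreover their events are componentwise $\sim_i$-related. Each $\approx$-class is finite.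

The forest $\mathbb F(M)$ over an epistemic model $M$ consists of \emph{histories} $w\sigma$, where $w\in W$ and $\sigma$ is an event sequence. Each world $w$ is a history of length $0$, a \emph{root}, and $h(E,e)$ is a history iff $h$ is a history at which $\mathrm{pre}(e)$ is true. So all executable events of all event models branch from every history. Roots are related as in $M$, and
\begin{equation}\label{eq:rel}
h(E,e)\sim_i h'(E',e')\iff h\sim_i h',\ E=E'\text{ and }e\sim_i e'\text{ in }E .
\end{equation}
Equivalently, histories $w\sigma$ and $w'\sigma'$ are $\sim_i$-related iff $w\sim_iw'$ and $\sigma\sim_i\sigma'$; hence $\sim_i$ is an equivalence relation on histories. Read from left to right, \eqref{eq:rel} gives \emph{perfect recall}: related histories have equal length, and their initial segments of equal length are related. Read from right to left it gives \emph{no miracles}. Truth at a history $h$ is defined by the Boolean clauses and the following.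
\begin{itemize}
\item A letter is true at $w\sigma$ iff it is true at $w$ in $M$.
\item $h\models K_i\varphi$ iff $h'\models\varphi$ for all histories $h'\sim_ih$.
\item $h\models C_G\varphi$ iff $h'\models\varphi$ for all histories $h'$ reachable from $h$ by a finite nonempty chain of steps in $\bigcup_{i\in G}\sim_i$.
\item $h\models\langle E,e\rangle\varphi$ iff $h(E,e)$ is a history and $h(E,e)\models\varphi$.
\item $h\models Y\varphi$ iff $h=h'(E,e)$ for some history $h'$ with $h'\models\varphi$.
\item $h\models P^*\varphi$ iff $h'\models\varphi$ for some initial segment $h'$ of $h$, possibly $h$ itself.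
\end{itemize}
Thus $H\varphi$ says that $\varphi$ holds at all initial segments, $YP^*\varphi$ is the strict past, and $\neg Y\top$ holds exactly at roots. A formula is \emph{valid} if it is true at every history of $\mathbb F(M)$ for every $M$, and \emph{satisfiable} if it is true at some history of some $\mathbb F(M)$. So $\varphi$ is valid iff $\neg\varphi$ is not satisfiable.

Histories are defined from truth and truth from histories, so we must check that the recursion is well founded. Let $|q|=1$ for letters $q$, let each of $\neg,K_i,C_G,Y,P^*$ add $1$, and put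
\[
|\varphi\wedge\psi|=1+|\varphi|+|\psi|,\qquad |E|=\sum_{e\in S}|\mathrm{pre}(e)|,\qquad |\langle E,e\rangle\varphi|=1+|E|+|\varphi|.
\]
For $\sigma=(E_1,e_1)\cdots(E_n,e_n)$ let $|\sigma|=\sum_k|E_k|$, and let
\[
\mu(\sigma,\varphi)=|\sigma|+|\varphi| .
\]
Truth of $\varphi$ at $w\sigma$ is defined by recursion on $\mu(\sigma,\varphi)$. Whether $w'\sigma'$ with $\sigma'=(E_1,e'_1)\cdots(E_n,e'_n)\approx\sigma$ is a history depends on the truth of $\mathrm{pre}(e'_k)$ at $w'(\sigma'{\upharpoonright}(k-1))$, and
\begin{equation}\label{eq:pre}
\mu\big(\sigma'{\upharpoonright}(k-1),\mathrm{pre}(e'_k)\big)\le|E_1|+\dots+|E_k|\le|\sigma|<\mu(\sigma,\varphi).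
\end{equation}
The clauses for $\neg,\wedge,K_i,C_G$ pass to pairs $(\sigma',\psi)$ with $\sigma'\approx\sigma$, so $|\sigma'|=|\sigma|$, and $|\psi|<|\varphi|$. The clauses for $Y$ and $P^*$ pass to a prefix of $\sigma$ and a smaller formula. The clause for $\varphi=\langle E,e\rangle\psi$ passes to $(\sigma,\mathrm{pre}(e))$ and $(\sigma(E,e),\psi)$, both of measure at most $|\sigma|+|E|+|\psi|<\mu(\sigma,\varphi)$.

\subsection{The question}

The following problem is posed in \cite{LDII}.

\medskip\noindent\textbf{Problem.} Does DEL stay decidable over ETL-models when one adds an unbounded past operator, which can go back only finitely many steps to the root? That is, is the set of valid formulas of the language above decidable?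

\medskip
The natural guess is yes. A future modality ranges over infinitely many extensions of a history, whereas $P^*$ ranges over a finite linear order: at a history of length $n$ the formula $P^*\varphi$ is equivalent to $\varphi\vee Y\varphi\vee\dots\vee Y^n\varphi$, and at a root it is equivalent to $\varphi$. The operator also passes through updates as smoothly as $Y$ does, since
\[
\langle E,e\rangle P^*\varphi\leftrightarrow\mathrm{pre}(e)\wedge(P^*\varphi\vee\langle E,e\rangle\varphi)
\]
is valid. Finally, the evaluation of $\varphi$ at a \emph{root} never raises $\mu$ above $|\varphi|$, and each event model has size at least $1$, so it visits only histories of length less than $|\varphi|$; on these $P^*$ is a bounded disjunction.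

The guess overlooks that validity refers to all histories. The formula does not name the events that led to the history where it is evaluated, and it does not bound their number. So $P^*$ supplies one dimension of unbounded finite length. Common knowledge supplies a second one, and perfect recall makes the two fit together into a grid.

\subsection{Results}

Recall that a set of natural numbers is $\Sigma^0_1$ if it is recursively enumerable (r.e.) and $\Pi^0_1$ if its complement is r.e. A set $X$ is $\Pi^0_1$-\emph{hard} if every $\Pi^0_1$ set reduces to $X$ by a computable map, and $\Pi^0_1$-\emph{complete} if it is also $\Pi^0_1$. The set of Turing machines that do not halt on the blank tape is $\Pi^0_1$-complete and not r.e., so no $\Pi^0_1$-hard set is r.e.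

\begin{theorem}[Undecidability]\label{thm:hard}
Let $a\ne b$ be agents. From a Turing machine $T$ one can compute a dynamic-free formula $\Phi_T$, which uses only the letter $p$, the agents $a,b$, the operators $Y,P^*$ and one occurrence of $C_{\{a,b\}}$ lying in the scope of no other modal operator, such that:
\begin{enumerate}
\item if $\Phi_T$ is true at some history of some $\mathbb F(M)$, then $T$ halts on the blank tape;
\item if $T$ halts on the blank tape, then $\Phi_T$ is true at a history $w\,!P_1\cdots!P_n$ over a finite model $M$, where all $P_t$ are epistemic formulas over $p,a,b$.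
\end{enumerate}
Hence validity is $\Pi^0_1$-hard, so it is undecidable and not r.e. The same holds if forests are built only from some class of event models that contains all public announcements of epistemic formulas.
\end{theorem}

\begin{theorem}[Finite models]\label{thm:fmp}
A formula true at $w\sigma$ in some $\mathbb F(M)$ is true at a history with the same event sequence $\sigma$ over a finite model. Hence the set of satisfiable formulas is r.e., and for $|A|\ge2$ validity is $\Pi^0_1$-complete.
\end{theorem}

\begin{theorem}[The decidable side]\label{thm:dec}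
For every $A$ it is decidable whether a formula is valid, provided all its operators $C_G$, including those inside preconditions occurring in it, have $|G|=1$.
\end{theorem}

\begin{corollary}\label{cor:main}
The set of valid formulas of the full language is decidable iff $|A|\le1$; for $|A|\ge2$ it is $\Pi^0_1$-complete. Without common knowledge validity is decidable for every $A$.
\end{corollary}

\begin{proof}
If $|A|\le1$, every $C_G$ has $|G|=1$, so Theorem~\ref{thm:dec} applies to all formulas; it also applies to all formulas without common knowledge. The case $|A|\ge2$ is part of Theorem~\ref{thm:fmp}.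
\end{proof}

So the answer to the problem is no, once there are two agents. The logic then has no recursive axiomatization, because the theorems of a recursive axiom system form an r.e.\ set; but it lies far below the level $\Pi^1_1$ of the unbounded future. Section~\ref{sec:layers} isolates the structure that a dynamic-free formula sees. Sections~\ref{sec:hard}, \ref{sec:fmp} and \ref{sec:dec} prove the three theorems.

\section{Layered structures}\label{sec:layers}

A dynamic-free formula moves only sideways, along the relations $\sim_i$, and backward. From a history with event models $E_1,\dots,E_n$ it therefore reaches only histories with event models $E_1,\dots,E_t$ for $t\le n$. The following definition keeps what we need of this part of the forest and forgets the events.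

\begin{definition}\label{def:layer}
A \emph{layered structure} consists of disjoint nonempty sets $L_0,\dots,L_n$, equivalence relations $\sim_i$ $(i\in A)$ on each $L_t$, a valuation on $L_0$, and maps $\pi\colon L_{t+1}\to L_t$ such that $u\sim_iv$ implies $\pi(u)\sim_i\pi(v)$. For $v\in L_t$ and $s\le t$ let $v^s=\pi^{t-s}(v)\in L_s$. Dynamic-free formulas are interpreted at points $v\in L_t$: a letter is true at $v$ iff it is true at $v^0$; $K_i$ and $C_G$ are evaluated with the relations of $L_t$; $v\models Y\psi$ iff $t\ge1$ and $\pi(v)\models\psi$; and $v\models P^*\psi$ iff $v^s\models\psi$ for some $s\le t$.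
\end{definition}

\begin{lemma}\label{lem:layers}
Let $h$ be a history of $\mathbb F(M)$ with event models $E_1,\dots,E_n$. Let $L_t$ be the set of histories with event models $E_1,\dots,E_t$, and let $\pi$ delete the last event. This is a layered structure, and a dynamic-free formula has the same truth value at a history in $L_0\cup\dots\cup L_n$ whether it is evaluated in $\mathbb F(M)$ or in the layered structure.
\end{lemma}

\begin{proof}
Each $L_t$ contains an initial segment of $h$, and $\pi$ preserves $\sim_i$ by \eqref{eq:rel}. The second claim follows by induction on the formula, because by \eqref{eq:rel} every history related to a member of $L_t$ lies in $L_t$.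
\end{proof}

The condition on $\pi$ is one-sided. It makes $\Diamond_iY\psi\to Y\Diamond_i\psi$ true everywhere: if $v\sim_iv'$ and $\pi(v')\models\psi$, then $\pi(v)\sim_i\pi(v')$. The converse implication fails. Let $M$ have two worlds $u\sim_iu'$ with $p$ true only at $u$; at $u\,!p$ the formula $Y\Diamond_i\neg p$ is true, while $\Diamond_iY\neg p$ is false because $u'\,!p$ is not a history. Possibilities may vanish as time goes on, and this is the only kind of change that public announcements produce.

\begin{lemma}\label{lem:announce}
Let $M_0$ be an epistemic model with worlds $W_0\supseteq W_1\supseteq\dots\supseteq W_n\neq\emptyset$, and let $M_t$ be the restriction of $M_0$ to $W_t$. Let $L_t=\{t\}\times W_t$ carry the relations of $M_t$, let $L_0$ carry the valuation of $M_0$, and let $\pi(t+1,v)=(t,v)$. This is a layered structure. If for each $t<n$ the epistemic formula $P_{t+1}$ is true in $M_t$ exactly at the worlds of $W_{t+1}$, then for every dynamic-free $\varphi$ and $v\in W_t$ we have $(t,v)\models\varphi$ iff $v\,!P_1\cdots!P_t$ is a history of $\mathbb F(M_0)$ at which $\varphi$ is true.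
\end{lemma}

\begin{proof}
The map $\pi$ preserves the relations because those of $M_{t+1}$ are restrictions of those of $M_t$. We show by induction on $t$ that the histories with event sequence $!P_1\cdots!P_t$ are exactly the $v\,!P_1\cdots!P_t$ with $v\in W_t$. By \eqref{eq:rel} two such histories are related iff their roots are, so they form a copy of $M_t$, and an epistemic formula has the same value at $v\,!P_1\cdots!P_t$ as at $v$ in $M_t$. Hence $v\,!P_1\cdots!P_{t+1}$ is a history iff $v\in W_t$ and $P_{t+1}$ is true at $v$ in $M_t$, that is, iff $v\in W_{t+1}$. So the given layered structure is isomorphic to the one of Lemma~\ref{lem:layers}.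
\end{proof}

\section{Encoding the halting problem}\label{sec:hard}

Fix agents $a\ne b$. For $i\in\{a,b\}$ let $\bar i$ be the other one, and for $x\ge0$ let $\alpha(x)=a$ if $x$ is even and $\alpha(x)=b$ if $x$ is odd.

\subsection{The grid}

Let $v_0,v_1,v_2,\dots$ be points of a layer $L_n$, each related to the next by $\sim_a$ or $\sim_b$. Since $\pi$ preserves the relations, the points $v_x^t$ for $t\le n$ form a grid: row $t$ is a chain with the same sequence of agents, and $\pi$ maps each row to the one below. If $v_0\models C_{\{a,b\}}H\psi$, then $\psi$ is true at every point of the grid. Inside $\psi$ we can look one row down with $Y$, look sideways with $\Diamond_a$ and $\Diamond_b$, and recognize the bottom row with $\neg Y\top$. We want row $t$ to be the configuration of a machine at time $t$. The formula is evaluated in the top row and the number of rows is finite, so it can say that the last configuration is a halting one. Two obstacles remain.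
\begin{itemize}
\item Letters are constant along a column, but the content of a tape cell changes. The content has to be stored in the epistemic structure, in such a way that deleting worlds can replace any value by any other.
\item The relations are symmetric and reflexive, so $\Diamond_i$ does not distinguish the right neighbor from the left neighbor or from the point itself.
\end{itemize}

\subsection{Storing a number in an equivalence class}\label{sub:store}

Let $i\in\{a,b\}$. An \emph{alternating $i$-walk} of length $r$ in an epistemic model, or in one layer of a layered structure, is a sequence $u_0,u_1,\dots,u_r$ such that $u_j\sim_iu_{j+1}$ for even $j$, $u_j\sim_{\bar i}u_{j+1}$ for odd $j$, and $p$ has opposite truth values at $u_j$ and $u_{j+1}$ for all $j<r$. The \emph{$i$-height} $\mathrm{ht}_i(u)\in\{0,1,\dots\}\cup\{\infty\}$ is the supremum of the lengths of the alternating $i$-walks that start at $u$. The change of $p$ forbids standing still. On a path whose edges belong to $a$ and $b$ in turn, the change of agent forbids turning back. So heights measure the lengths of such paths. Put $\lambda^i_0=\top$ and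
\[
\lambda^i_{r+1}=\big(p\wedge\Diamond_i(\neg p\wedge\lambda^{\bar i}_r)\big)\vee\big(\neg p\wedge\Diamond_i(p\wedge\lambda^{\bar i}_r)\big),
\qquad
\theta^i_r=\Diamond_i\big(\neg p\wedge\lambda^{\bar i}_r\wedge\neg\lambda^{\bar i}_{r+1}\big).
\]
By induction on $r$, the formula $\lambda^i_r$ is true at $u$ iff an alternating $i$-walk of length $r$ starts at $u$; since an initial part of such a walk is again one, this holds iff $\mathrm{ht}_i(u)\ge r$. Hence
\begin{equation}\label{eq:theta}
u\models\theta^i_r\iff\text{the $\sim_i$-class of $u$ contains a $\neg p$-point of $\bar i$-height exactly $r$.}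
\end{equation}
In this case we say that the class \emph{stores} $r$. The truth value of $\theta^i_r$ is the same at all members of a $\sim_i$-class.

\begin{example}\label{ex:cell}
We change a stored value from $1$ to $2$ by one announcement, reading only the numbers $1$ and $2$. Let $M_0$ have worlds $w$, $z_0,z_1$, $y_0,y_1,y_2,y_3$, with $p$ true at $w,z_1,y_1,y_3$, and with classes
\[
\sim_a\colon\ \{w,z_0,y_0\},\{z_1\},\{y_1,y_2\},\{y_3\};\qquad
\sim_b\colon\ \{w\},\{z_0,z_1\},\{y_0,y_1\},\{y_2,y_3\}.
\]
The longest alternating $b$-walks from $z_0$ and $y_0$ are $z_0,z_1$ and $y_0,y_1,y_2,y_3$. So the $\sim_a$-class of $w$ stores $1$ and $3$, and among the numbers that we read it stores only $1$. In $M_0$ the formula $K_ap$ holds exactly at $z_1,y_3$, and $K_bp$ holds exactly at $w$. Hence $\Diamond_aK_bp$ holds on $\{w,z_0,y_0\}$, $\Diamond_bK_ap$ holds on $\{z_0,z_1,y_2,y_3\}$, and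
\[
P=\neg K_ap\wedge\neg(\Diamond_aK_bp\wedge\Diamond_bK_ap)
\]
holds exactly at $w,y_0,y_1,y_2$. After $!P$ the path $z_0,z_1$ is gone and $y_0$ has $b$-height $2$. Thus $w\,!P\models\theta^a_2\wedge\neg\theta^a_1\wedge Y(\theta^a_1\wedge\neg\theta^a_2)$.
\end{example}

This is the whole mechanism of Section~\ref{sub:model}. A cell is an equivalence class with one path attached for each future moment. A path is too long to be read until its moment comes; it is then cut to the required length, and one step later it is deleted.

\subsection{Machines and their diagrams}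

We use deterministic machines with tape cells $1,2,3,\dots$, blank symbol $B$, an initial state and one halting state different from it, which move left ($\mathrm L$) or right ($\mathrm R$) in every step and start on cell $1$; moving left from cell $1$ counts as not halting. Halting on the blank tape is $\Sigma^0_1$-complete for such machines. Call a machine \emph{normal} if in its run on the blank tape it never moves left from cell $1$ and, if it reaches the halting state, it is then on cell $1$.

\begin{lemma}\label{lem:normal}
From a machine $T'$ one can compute a normal machine $T$ that halts on the blank tape iff $T'$ does.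
\end{lemma}

\begin{proof}
The new machine marks cell $1$ so that it can recognize it. Let $T'$ have states $Q'$, alphabet $\Gamma'$, transition function $\delta'$, initial state $q_0'$ and halting state $q_h'$. Let $\Gamma=\Gamma'\cup\{\gamma^\bullet:\gamma\in\Gamma'\}$, and let the states of $T$ be those of $Q'\setminus\{q'_h\}$ together with new states $q_0$ (initial), $q_h$ (halting), $\mathit{ret}$, $\mathit{ret}'$, $\mathit{loop}$. Put $\hat q=q$ for $q\in Q'\setminus\{q_h'\}$ and $\hat q=\mathit{ret}$ for $q=q_h'$. If $\delta'(q,\gamma)=(q',\gamma',d)$, let
\[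
\delta(q,\gamma)=(\hat q',\gamma',d),\qquad
\delta(q,\gamma^\bullet)=\begin{cases}(\hat q',\gamma'^\bullet,\mathrm R)&\text{if }d=\mathrm R,\\(\mathit{loop},\gamma'^\bullet,\mathrm R)&\text{if }d=\mathrm L.\end{cases}
\]
Let $\delta(q_0,B)=\delta(q_0',B^\bullet)$. For $\gamma\in\Gamma'$ and $\eta\in\Gamma$ let $\delta(\mathit{ret},\gamma)=(\mathit{ret},\gamma,\mathrm L)$, $\delta(\mathit{ret},\gamma^\bullet)=(\mathit{ret}',\gamma^\bullet,\mathrm R)$, $\delta(\mathit{ret}',\eta)=(q_h,\eta,\mathrm L)$, $\delta(\mathit{loop},\eta)=(\mathit{loop},\eta,\mathrm R)$, and $\delta(q_0,\eta)=(\mathit{loop},\eta,\mathrm R)$ for $\eta\ne B$. After the first step exactly cell $1$ is marked. So $T$ simulates $T'$ until $T'$ would move left from cell $1$, in which case $T$ runs right forever, or until $T'$ halts, in which case $T$ walks to cell $1$, steps to cell $2$ in state $\mathit{ret}'$ and back to cell $1$ in state $q_h$. It never moves left from cell $1$.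
\end{proof}

From now on $T$ is a normal machine with states $Q$, alphabet $\Gamma$, transition function $\delta$, initial state $q_0$ and halting state $q_h$. Let $\Sigma=\Gamma\cup(Q\times\Gamma)\cup\{{\vdash},{\dashv}\}$; the elements of $Q\times\Gamma$ are \emph{head symbols}. The \emph{diagram} of the run on the blank tape is the function $c(t,x)$ for $t,x\ge0$ with $c(t,0)={\vdash}$ and, for $x\ge1$, $c(t,x)$ equal to the symbol on cell $x$ at time $t$, paired with the state if the head is there; a halted configuration is repeated forever. For $l\ne{\dashv}$, $s\notin\{{\vdash},{\dashv}\}$, $r\ne{\vdash}$ in $\Sigma$ define $g(l,s,r)$ as follows.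
\begin{itemize}
\item If $s=(q_h,\gamma)$, then $g(l,s,r)=s$.
\item If $s=(q,\gamma)$ with $q\ne q_h$ and $\delta(q,\gamma)=(q',\gamma',d)$, then $g(l,s,r)=\gamma'$.
\item If $s=\gamma\in\Gamma$, then $g(l,s,r)=(q',\gamma)$ if $l$ is a head symbol on which $\delta$ moves right into state $q'$; otherwise $g(l,s,r)=(q',\gamma)$ if $r$ is a head symbol on which $\delta$ moves left into state $q'$; otherwise $g(l,s,r)=\gamma$.
\end{itemize}
Then
\begin{equation}\label{eq:local}
c(t+1,x)=g\big(c(t,x-1),c(t,x),c(t,x+1)\big)\quad(x\ge1),\qquad g(l,s,{\dashv})=g(l,s,B),
\end{equation}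
the second equation because neither $\dashv$ nor $B$ is a head symbol. As $T$ is normal, it halts iff $c(t,1)\in\{q_h\}\times\Gamma$ for some $t$. The symbol $\dashv$ does not occur in the diagram; it will mark the end of a finite portion of the tape.

\subsection{The formula $\Phi_T$}

Cell $x$ of the diagram will be an equivalence class of agent $\alpha(x)$, and the grid point $v_x$ will lie in the classes of the cells $x$ and $x+1$. To give the row a direction, a cell stores its position modulo $3$ together with its symbol. Let $N=3|\Sigma|$, fix a bijection $\#\colon\Sigma\times\mathbb Z_3\to\{1,\dots,N\}$, and for $s\in\Sigma$, $k\in\mathbb Z_3$ put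
\[
\theta^i_{s,k}=\theta^i_{\#(s,k)},\qquad\theta^i_{[k]}=\bigvee_{s\in\Sigma}\theta^i_{s,k},\qquad D^i_k=\theta^i_{[k]}\wedge\theta^{\bar i}_{[k+1]}.
\]
An integer in the place of $k$ stands for its residue modulo $3$. The formula $D^i_k$ says: my left cell is my $\sim_i$-class, at position $k$, and my right cell is my $\sim_{\bar i}$-class, at position $k+1$. The point $v_x$ should satisfy $D^{\alpha(x)}_x$ and should not satisfy $D^{\alpha(x+1)}_{x+1}$, which describes its right neighbor. The latter formula asks that the $\alpha(x)$-class of the point have position $x+2$. Modulo $2$ this could not be told from $x$, which is why we count modulo $3$.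

Let $\Phi_T=(\mathrm{Left})\wedge(\mathrm{Halt})\wedge C_{\{a,b\}}\Psi$, where
\[
(\mathrm{Left})\quad H\,\theta^a_{\vdash,0},\qquad\qquad(\mathrm{Halt})\quad\bigvee_{\gamma\in\Gamma}\theta^b_{(q_h,\gamma),1},
\]
and $\Psi$ is the conjunction, over $i\in\{a,b\}$ and $k\in\mathbb Z_3$, of the following formulas.
\begin{itemize}
\item[] (Next)\quad $D^i_k\wedge\neg\theta^{\bar i}_{\dashv,k+1}\to\Diamond_{\bar i}D^{\bar i}_{k+1}$.
\item[] (Stay)\quad $D^i_k\to HD^i_k$, \quad $D^i_k\wedge\theta^{\bar i}_{\dashv,k+1}\to H\theta^{\bar i}_{\dashv,k+1}$, \quad $D^i_k\wedge\neg\theta^{\bar i}_{\dashv,k+1}\to H\neg\theta^{\bar i}_{\dashv,k+1}$.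
\item[] (Uniq)\quad $H\big(D^i_k\to\neg(\theta^j_r\wedge\theta^j_{r'})\big)$ for $j\in\{a,b\}$ and $1\le r<r'\le N$.
\item[] (Init)\quad $H\big(\neg Y\top\wedge D^i_k\to(\theta^i_{\vdash,k}\to\theta^{\bar i}_{(q_0,B),k+1})\wedge(\neg\theta^i_{\vdash,k}\to\theta^{\bar i}_{B,k+1}\vee\theta^{\bar i}_{\dashv,k+1})\big)$.
\item[] (Step)\quad $H\big(Y\big[D^i_k\wedge\theta^i_{l,k}\wedge\theta^{\bar i}_{s,k+1}\wedge\Diamond_{\bar i}(D^{\bar i}_{k+1}\wedge\theta^i_{r,k+2})\big]\to\theta^{\bar i}_{g(l,s,r),k+1}\big)$ for all $l\ne{\dashv}$, $s\notin\{{\vdash},{\dashv}\}$, $r\ne{\vdash}$.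
\item[] (End)\quad $H\neg\big(D^i_k\wedge\theta^i_{s,k}\wedge\theta^{\bar i}_{\dashv,k+1}\big)$ for every head symbol $s$.
\end{itemize}
Clause (Next) builds the top row from left to right until it meets the end marker. It is required in the top layer only, since perfect recall provides the lower rows, and (Stay) says that these keep the positions and the end marker of the top row. By (Uniq) a cell has one content. Clauses (Init) and (Step) fix the bottom row and the passage from one row to the next, and (End) keeps the head away from the end marker. The formula $\Phi_T$ is computable from $T$ and has the syntactic form stated in Theorem~\ref{thm:hard}.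

\subsection{A model of $\Phi_T$ contains a halting run}

\begin{proposition}\label{prop:sound}
If $\Phi_T$ is true at a point $v_0\in L_n$ of a layered structure, then $c(n,1)\in\{q_h\}\times\Gamma$.
\end{proposition}

\begin{proof}
Since $\sim_a$ is reflexive, $\Psi$ holds at $v_0$ and at every point reachable from $v_0$ by $\sim_a$- and $\sim_b$-steps. By (Left) and (Halt), $v_0\models D^a_0$.

\emph{The grid.} Suppose that $v_x\in L_n$ is reachable from $v_0$ and $v_x\models D^{\alpha(x)}_x$. If $v_x\models\theta^{\alpha(x+1)}_{\dashv,x+1}$, stop and put $m=x+1$. Otherwise (Next) gives $v_{x+1}\sim_{\alpha(x+1)}v_x$ with $v_{x+1}\models D^{\alpha(x+1)}_{x+1}$. If the construction never stops, put $m=\infty$. So $v_x$ is defined and satisfies $\Psi$ for $0\le x<m$. Let $t\le n$. As $\pi$ preserves the relations, $v^t_{x-1}\sim_{\alpha(x)}v^t_x$ for $1\le x<m$. The first part of (Stay) gives $v^t_x\models D^{\alpha(x)}_x$.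

\emph{The contents.} By $D^{\alpha(x)}_x$ and (Uniq), the $\alpha(x)$-class of $v^t_x$ stores exactly one number in $\{1,\dots,N\}$, of the form $\#(s,x)$, and the $\alpha(x+1)$-class of $v_x^t$ stores exactly one such number, of the form $\#(s',x+1)$. For $1\le x<m$ the points $v^t_{x-1}$ and $v^t_x$ have the same $\alpha(x)$-class. So for every integer $x$ with $0\le x\le m$ there is a unique $\kappa(t,x)\in\Sigma$ such that $\theta^{\alpha(x)}_{\kappa(t,x),x}$ holds at $v^t_x$ (if $x<m$) and at $v^t_{x-1}$ (if $x\ge1$). By (Left), $\kappa(t,0)={\vdash}$. If $m<\infty$, the second part of (Stay) at $v_{m-1}$ gives $\kappa(t,m)={\dashv}$. For $1\le x<m$ the construction did not stop at $v_{x-1}$, so the third part of (Stay) at $v_{x-1}$ gives $\kappa(t,x)\ne{\dashv}$. By (Halt), $\kappa(n,1)\in\{q_h\}\times\Gamma$; in particular $m\ge2$.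

\emph{Claim.} For $t\le n$: $\kappa(t,x)=c(t,x)$ for $0\le x<m$, and if $m<\infty$ then $c(t,x)=B$ for all $x\ge m$.

For $x=0$ both sides are $\vdash$ at all times. Let $t=0$. Clause (Init) at $v^0_0$ gives $\kappa(0,1)=(q_0,B)=c(0,1)$. For $2\le x<m$ assume $\kappa(0,x-1)=c(0,x-1)$. This symbol is not $\vdash$, so $\theta^{\alpha(x-1)}_{\vdash,x-1}$ fails at $v^0_{x-1}$, and (Init) gives $\kappa(0,x)\in\{B,{\dashv}\}$; hence $\kappa(0,x)=B=c(0,x)$. Also $c(0,x)=B$ for $x\ge m$, because $m\ge2$.

Assume the claim for $t<n$, let $1\le x<m$, and put $l=\kappa(t,x-1)$, $s=\kappa(t,x)$, $r=\kappa(t,x+1)$. Then $l=c(t,x-1)\ne{\dashv}$ and $s=c(t,x)\notin\{{\vdash},{\dashv}\}$. Either $x+1<m$ and $r=c(t,x+1)\ne{\vdash}$, or $x+1=m$, $r={\dashv}$ and $c(t,x+1)=B$. In both cases $g(l,s,r)=c(t+1,x)$ by \eqref{eq:local}. Take the instance of (Step) with these $l,s,r$, with $i=\alpha(x-1)=\alpha(x+1)$ and $k=x-1$. At $v^t_{x-1}$ the formulas $D^i_{x-1}$, $\theta^i_{l,x-1}$, $\theta^{\bar i}_{s,x}$ hold, and $v^t_x\sim_{\bar i}v^t_{x-1}$ satisfies $D^{\bar i}_x\wedge\theta^i_{r,x+1}$. So the premise of (Step) holds at $v^{t+1}_{x-1}$, which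 gives $\kappa(t+1,x)=g(l,s,r)=c(t+1,x)$. Now let $m<\infty$. Clause (End) at $v^t_{m-1}$ shows that $c(t,m-1)=\kappa(t,m-1)$ is not a head symbol. So for $x\ge m$ we have $c(t,x)=B$ and neither $c(t,x-1)$ nor $c(t,x+1)$ is a head symbol, whence $c(t+1,x)=B$. This proves the claim.

Since $1<m$, we get $c(n,1)=\kappa(n,1)\in\{q_h\}\times\Gamma$.
\end{proof}

Common knowledge was used once, to have $\Psi$ at every $v_x$, however large $x$ is; the operator $H$ was used to pass from $v_x$ to every $v_x^t$.

\subsection{A halting run yields a model of $\Phi_T$}\label{sub:model}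

Let $c(n,1)\in\{q_h\}\times\Gamma$ and put $m=n+3$. At time $t\le n$ the head is on a cell $\le t+1\le n+1$, and the cells beyond $n+1$ have not been visited. Hence
\begin{equation}\label{eq:margin}
c(t,m)=B\ \text{ and }\ c(t,m-1)\text{ is not a head symbol}\qquad(t\le n).
\end{equation}
For $t\le n$ let $\kappa(t,x)=c(t,x)$ if $x<m$, and $\kappa(t,m)={\dashv}$.

Let $W$ consist of the \emph{main worlds} $w_0,\dots,w_{m-1}$ and, for $0\le x\le m$ and $0\le r\le n+1$, the worlds $z^{x,r}_0,\dots,z^{x,r}_{N+1+r}$ of the \emph{tail} $(x,r)$. We drop the superscript when the tail is fixed. The letter $p$ is true at the main worlds and at $z_u$ for odd $u$; other letters are false everywhere. The equivalence classes for $a$ and $b$ are the following.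
\begin{itemize}
\item For $0\le x\le m$, the \emph{cell} $U_x$, which consists of those of $w_{x-1},w_x$ that exist and of all $z^{x,r}_0$, is a class of agent $\alpha(x)$.
\item In the tail $(x,r)$, with $i=\alpha(x)$, the \emph{link} $\{z_u,z_{u+1}\}$ is a class of agent $\bar i$ for even $u$ and of agent $i$ for odd $u$; for $u=N+1+r$ it is read as $\{z_u\}$.
\end{itemize}
Every world lies in exactly two of these sets, one for each agent: $w_x$ lies in $U_x$ and $U_{x+1}$, the world $z^{x,r}_0$ lies in $U_x$ and $\{z_0,z_1\}$, and $z_u$ with $u\ge1$ lies in $\{z_{u-1},z_u\}$ and $\{z_u,z_{u+1}\}$. Other agents get the identity relation. For $t\le n$ and $r\ge t$ let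
\[
\ell_t(x,r)=\begin{cases}\#(\kappa(t,x),x)&\text{if }r=t,\\N+1+r&\text{if }r>t,\end{cases}
\]
let $W_t$ consist of the main worlds and the $z^{x,r}_u$ with $r\ge t$ and $u\le\ell_t(x,r)$, and let $M_t$ be the restriction of the model to $W_t$ (Figure~\ref{fig:model}). Then $W_0\supseteq\dots\supseteq W_n$, since a tail $(x,r)$ is complete before time $r$, shortened at time $r$ and absent afterward. The tails $(x,n+1)$ are never shortened; the next lemma shows what they are for.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=0.7cm]
\draw[rounded corners] (-0.3,-0.35) rectangle (3.3,0.35);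
\draw[rounded corners,dashed] (2.7,-0.5) rectangle (6.3,0.5);
\draw[dashed] (1,0)--(1,-1) (2,0)--(2,-1) (2,-2)--(2,-3) (4,-1)--(4,-2) (5,-1)--(5,-2) (5,-3)--(5,-4);
\draw (1,-1)--(1,-2) (2,-1)--(2,-2) (2,-3)--(2,-4) (4,0)--(4,-1) (4,-2)--(4,-3) (5,0)--(5,-1) (5,-2)--(5,-3);
\foreach \p in {(0,0),(3,0),(6,0),(1,-1),(2,-1),(2,-3),(4,-1),(4,-3),(5,-1),(5,-3)} \fill \p circle (2.2pt);
\foreach \p in {(1,0),(2,0),(4,0),(5,0),(1,-2),(2,-2),(2,-4),(4,-2),(5,-2),(5,-4)} \draw[fill=white] \p circle (2.2pt);
\node at (2,-4.6) {$\vdots$}; \node at (5,-4.6) {$\vdots$};
\node at (0,1) {$w_{x-1}$}; \node at (1,1) {$z_0^{x,t}$}; \node at (2,1) {$z_0^{x,t+1}$}; \node at (3,1) {$w_x$};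
\node at (4,1) {$z_0^{x+1,t}$}; \node at (5,1) {$z_0^{x+1,t+1}$}; \node at (6,1) {$w_{x+1}$};
\end{tikzpicture}
\caption{Two neighboring cells of the model $M_t$, for even $x$. Solid boxes and edges are classes of agent $a$, dashed ones are classes of agent $b$; the letter $p$ is true at the black worlds. The short tail below a cell encodes the current content of the cell by its length (here $2$ and $3$). The long tails, of which only one per cell is drawn, have length greater than $N$ and are kept for later times.}
\label{fig:model}
\end{figure}

\begin{lemma}\label{lem:heights}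
Let $t\le n$, $r\ge t$, $i=\alpha(x)$ and $\ell=\ell_t(x,r)$. In $M_t$ we have $\mathrm{ht}_{\bar i}(z^{x,r}_0)=\ell$, and $\mathrm{ht}_i(z^{x,r}_u)>N$ for all even $u\le\ell$.
\end{lemma}

\begin{proof}
Consider an alternating $\bar i$-walk from $z_0$ that is at $z_u$ after $u$ steps. Its next step belongs to $\bar i$ if $u$ is even and to $i$ if $u$ is odd, so it stays in $\{z_u,z_{u+1}\}\cap W_t$, and it must change $p$. So it goes to $z_{u+1}$ if $u<\ell$, and it is impossible if $u=\ell$. This gives the first claim.

For the second claim let $w$ be a main world in $U_x$ and let $U_{x'}$ be the other cell that contains $w$. Then $x'=x\pm1$ and $\alpha(x')=\bar i$. Consider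
\[
z_u,\ z_{u-1},\ \dots,\ z_0,\ w,\ z^{x',n+1}_0,\ z^{x',n+1}_1,\ \dots,\ z^{x',n+1}_{N+n+2}.
\]
All these worlds are in $W_t$ and the values of $p$ alternate. As $u$ is even, the links on the way down belong to $i,\bar i,\dots,i,\bar i$; the step from $z_0$ to $w$ is inside $U_x$ and belongs to $i$; the next step is inside $U_{x'}$ and belongs to $\bar i$; the links of the tail $(x',n+1)$ belong to $i,\bar i,\dots$. So this is an alternating $i$-walk of length greater than $N$.
\end{proof}

\begin{lemma}\label{lem:contents}
Let $t\le n$. In $M_t$:
\begin{enumerate}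
\item the class $U_x\cap W_t$ stores exactly one number in $\{1,\dots,N\}$, namely $\#(\kappa(t,x),x)$;
\item $v\models D^i_k$ iff $v=w_x$ for some $x$ with $\alpha(x)=i$ and $x\equiv k\pmod 3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The $\neg p$-members of $U_x\cap W_t$ are the $z^{x,r}_0$ with $r\ge t$. By Lemma~\ref{lem:heights} their heights for the agent other than $\alpha(x)$ are $\#(\kappa(t,x),x)$ for $r=t$ and $N+1+r>N$ for $r>t$. Apply \eqref{eq:theta}.

(2) A point that satisfies some $D^i_k$ has an $a$-class and a $b$-class that both store a number $\le N$. Let $v$ be a world of a tail $(x,r)$ and $j=\alpha(x)$. Its $\bar j$-class is $\{z_u,z_{u+1}\}\cap W_t$ for some even $u$. The only $\neg p$-member is $z_u$, whose $j$-height exceeds $N$ by Lemma~\ref{lem:heights}. So this class stores no number $\le N$, and $v$ satisfies no $D^i_k$. Now let $v=w_x$. By (1) its $\alpha(x)$-class has position $x$ and its $\alpha(x+1)$-class has position $x+1$. If $i=\alpha(x)$, then $D^i_k$ holds iff $k\equiv x$. If $i=\alpha(x+1)$, then $D^i_k$ requires $k\equiv x+1$ and $k+1\equiv x$, so $x+2\equiv x\pmod 3$, which is false.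
\end{proof}

The proof of (2) explains the conjunct $\neg p$ in $\theta^i_r$. The other member $z_{u+1}$ of the link has a small $j$-height near the end of the tail, and without $\neg p$ the link would store that height.

\begin{proposition}\label{prop:complete}
In the layered structure that Lemma~\ref{lem:announce} associates with $M_0,\dots,M_n$, the formula $\Phi_T$ is true at $(n,w_0)$.
\end{proposition}

\begin{proof}
An epistemic formula is true at $(t,v)$ iff it is true at $v$ in $M_t$. By Lemma~\ref{lem:contents}, $D^i_k$ holds at $(t,v)$ only if $v=w_x$ with $i=\alpha(x)$ and $k\equiv x$, and then, for $s\in\Sigma$,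
\[
(t,w_x)\models\theta^i_{s,k}\iff s=\kappa(t,x),\qquad(t,w_x)\models\theta^{\bar i}_{s,k+1}\iff s=\kappa(t,x+1).
\]
(Left) and (Halt) hold at $(n,w_0)$ because $\kappa(t,0)={\vdash}$ for all $t$ and $\kappa(n,1)=c(n,1)$. We show that $\Psi$ holds at all points $(n,v)$; for the clauses that begin with $H$ we show that the formula under $H$ holds at all points of all layers. In each case $x$ is as above.

(Next) If $\kappa(n,x+1)\ne{\dashv}$, then $x+1<m$, and $w_{x+1}\in U_{x+1}$ satisfies $D^{\bar i}_{k+1}$.

(Stay) The truth of $D^i_k$ at $(t,w_x)$ does not depend on $t$, and $\theta^{\bar i}_{\dashv,k+1}$ holds at $(t,w_x)$ iff $x+1=m$, which does not depend on $t$ either.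

(Uniq) The two classes of $w_x$ are cells; use Lemma~\ref{lem:contents}(1).

(Init) Here $t=0$. If $x=0$, then $\kappa(0,0)={\vdash}$ and $\kappa(0,1)=(q_0,B)$. If $1\le x<m$, then $\kappa(0,x)\ne{\vdash}$ and $\kappa(0,x+1)\in\{B,{\dashv}\}$.

(Step) Suppose the premise holds at $(t+1,v)$, so the bracket holds at $(t,v)$. Then $v=w_x$, $l=\kappa(t,x)=c(t,x)$ and $s=\kappa(t,x+1)$. As $s\ne{\dashv}$, we have $x+1<m$ and $s=c(t,x+1)$. The witness for $\Diamond_{\bar i}$ lies in $U_{x+1}$ and satisfies $D^{\bar i}_{k+1}$; by Lemma~\ref{lem:contents}(2) it is a main world with $\alpha$-value $\bar i$, so it is $w_{x+1}$, and $r=\kappa(t,x+2)$. Either $r=c(t,x+2)$, or $x+2=m$, $r={\dashv}$ and $c(t,x+2)=B$ by \eqref{eq:margin}. By \eqref{eq:local}, $g(l,s,r)=c(t+1,x+1)=\kappa(t+1,x+1)$, so the conclusion holds at $(t+1,w_x)$.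

(End) A violation at $(t,w_x)$ needs $x+1=m$ and a head symbol $\kappa(t,m-1)$, contrary to \eqref{eq:margin}.
\end{proof}

It remains to find the announcements. Since the models are finite, it suffices to define single worlds. We walk along the main worlds from the left end, enter a tail by its length, and walk down the tail. The tails of one cell were given different lengths for this purpose.

\begin{lemma}\label{lem:define}
For $t\le n$ and $v\in W_t$ there is an epistemic formula $\omega^t_v$ over $p,a,b$ that is true in $M_t$ exactly at $v$.
\end{lemma}

\begin{proof}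
Fix $t$ and omit it. Let $\omega_{w_0}=D^a_0\wedge\theta^a_{\vdash,0}$. By Lemma~\ref{lem:contents} it holds only at worlds $w_x$ with $\alpha(x)=a$ and $\kappa(t,x)={\vdash}$, which means $x=0$, and it holds at $w_0$. Let $\omega_{w_{x+1}}=D^{\alpha(x+1)}_{x+1}\wedge\Diamond_{\alpha(x+1)}\omega_{w_x}$. The second conjunct holds exactly on $U_{x+1}\cap W_t$, and there only $w_{x+1}$ satisfies the first.

For a tail $(x,r)$ with $r\ge t$ let $i=\alpha(x)$, $\ell=\ell_t(x,r)$, let $w$ be a main world in $U_x$, and put $\omega_{z_0}=\neg p\wedge\Diamond_i\omega_w\wedge\lambda^{\bar i}_\ell\wedge\neg\lambda^{\bar i}_{\ell+1}$. The first two conjuncts hold exactly at the worlds $z^{x,r'}_0$ with $r'\ge t$. Their $\bar i$-heights $\ell_t(x,r')$ are pairwise different, so the last two conjuncts select $r'=r$. For $u<\ell$ let $j$ be the agent of the link $\{z_u,z_{u+1}\}$ and put $\omega_{z_{u+1}}=p\wedge\Diamond_j\omega_{z_u}$ if $u$ is even and $\omega_{z_{u+1}}=\neg p\wedge\Diamond_j\omega_{z_u}$ if $u$ is odd. The second conjunct holds exactly on the link, and the first excludes $z_u$.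
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hard}]
By Lemma~\ref{lem:normal} we may assume that $T$ is normal. Part (1) follows from Lemma~\ref{lem:layers} and Proposition~\ref{prop:sound}. For (2) let $P_{t+1}=\bigvee_{v\in W_{t+1}}\omega^t_v$ for $t<n$. It is true in $M_t$ exactly on $W_{t+1}$, so by Lemma~\ref{lem:announce} and Proposition~\ref{prop:complete} the formula $\Phi_T$ is true at $w_0\,!P_1\cdots!P_n$ in $\mathbb F(M_0)$. Thus $\neg\Phi_T$ is valid iff $T$ does not halt, and the computable map $T\mapsto\neg\Phi_T$ shows that validity is $\Pi^0_1$-hard.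

Suppose now that histories may contain only event models from a class that contains all announcements of epistemic formulas. The proof of Lemma~\ref{lem:layers} uses only \eqref{eq:rel} and the closure of histories under initial segments, so (1) remains true. The proof of Lemma~\ref{lem:announce} involves only histories made of the announcements $!P_t$, so (2) remains true.
\end{proof}

\section{Finite initial models}\label{sec:fmp}

We prove Theorem~\ref{thm:fmp} by filtration, that is, by identifying worlds that agree on finitely many relevant facts. The facts are not values of formulas at the worlds of $M$ themselves but at histories above them, so the relevant objects are pairs of an event sequence and a formula. Let $\varphi_0$ be true at $w_0\sigma_0$ in $\mathbb F(M)$. Let $\mathcal C$ be the least set of pairs that contains $(\sigma_0,\varphi_0)$ and satisfies the following for all $(\sigma,\psi)\in\mathcal C$, where $n$ is the length of $\sigma$.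
\begin{enumerate}
\item[(a)] If $\sigma'\approx\sigma$, then $(\sigma',\psi)\in\mathcal C$.
\item[(b)] If $\sigma=\sigma^-(E,e)$, then $(\sigma^-,\mathrm{pre}(e))\in\mathcal C$.
\item[(c)] If $\psi$ is $\neg\chi$, $K_i\chi$, $C_G\chi$, $\chi\wedge\chi'$ or $\chi'\wedge\chi$, then $(\sigma,\chi)\in\mathcal C$.
\item[(d)] If $\psi=\langle E,e\rangle\chi$, then $(\sigma(E,e),\chi)\in\mathcal C$.
\item[(e)] If $\psi=Y\chi$ and $n\ge1$, then $(\sigma{\upharpoonright}(n-1),\chi)\in\mathcal C$. If $\psi=P^*\chi$, then $(\sigma{\upharpoonright}k,\chi)\in\mathcal C$ for $k\le n$.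
\end{enumerate}
The set $\mathcal C$ is finite. Indeed, by induction on $\mu(\sigma,\psi)$ the closure of any single pair is finite: rule (a) produces finitely many pairs of the same measure, and rules (b)--(e) produce from these finitely many pairs of smaller measure, by \eqref{eq:pre} and the remarks after it.

The second point is to define equivalence relations on the quotient. For $w\in W$ and $i\in A$ let $\mathrm{kn}_i(w)$ be the set of all $(\sigma,\psi)\in\mathcal C$ such that
\[
v\sigma'\models\psi\text{ for all }v\sim_iw\text{ and }\sigma'\sim_i\sigma\text{ such that }v\sigma'\text{ is a history.}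
\]
If $w\sigma$ is a history, this says that $w\sigma\models K_i\psi$. We do not require that $w\sigma$ be a history, and therefore $\mathrm{kn}_i(w)$ depends only on the $\sim_i$-class of $w$, even when an event is executable at one member of the class and not at another. Let $w\equiv w'$ iff $w$ and $w'$ agree on the letters that occur in formulas of pairs in $\mathcal C$ and $\mathrm{kn}_i(w)=\mathrm{kn}_i(w')$ for all $i\in A$. There are finitely many classes $[w]$. Let $M^f$ have these classes as worlds, the induced valuation for the letters just mentioned, all other letters false, and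
\[
[w]\sim_i[w']\iff\mathrm{kn}_i(w)=\mathrm{kn}_i(w').
\]
This is a well-defined equivalence relation, and $w\sim_iw'$ implies $[w]\sim_i[w']$. We need the following transfer property.

\begin{lemma}\label{lem:transfer}
Let $(\sigma,\chi)\in\mathcal C$, let $w\sigma$ and $v\sigma'$ be histories of $\mathbb F(M)$, and let $[w]\sim_i[v]$ and $\sigma\sim_i\sigma'$. If $w\sigma\models K_i\chi$, then $v\sigma'\models\chi$.
\end{lemma}

\begin{proof}
We have $(\sigma,\chi)\in\mathrm{kn}_i(w)=\mathrm{kn}_i(v)$. Apply the definition of $\mathrm{kn}_i(v)$ to $v\sim_iv$ and $\sigma'\sim_i\sigma$.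
\end{proof}

\begin{lemma}\label{lem:filtration}
Let $w\in W$ and $(\sigma,\psi)\in\mathcal C$. Then \textup{(i)} $w\sigma$ is a history of $\mathbb F(M)$ iff $[w]\sigma$ is a history of $\mathbb F(M^f)$, and \textup{(ii)} in that case $w\sigma\models\psi$ iff $[w]\sigma\models\psi$.
\end{lemma}

\begin{proof}
We use induction on $\mu(\sigma,\psi)$, for all $w$ at once. Part (i) is trivial for empty $\sigma$. If $\sigma=\sigma^-(E,e)$, then $w\sigma$ is a history iff $w\sigma^-$ is a history at which $\mathrm{pre}(e)$ is true, and we apply (i) and (ii) to the pair of rule (b).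

For (ii), a letter $\psi$ has the same value at $w$ and $[w]$. For $\neg$, $\wedge$, $Y$ and $P^*$ apply (ii) to the pairs of rules (c) and (e), and for $\langle E,e\rangle\chi$ apply (i) and (ii) to $(\sigma(E,e),\chi)$. In the two remaining cases, with $\psi=K_i\chi$ or $\psi=C_G\chi$, all pairs $(\sigma',\chi)$ with $\sigma'\approx\sigma$ lie in $\mathcal C$ and have smaller measure. So for all such $\sigma'$ and all $v\in W$:
\begin{equation}\label{eq:ih}
\text{$v\sigma'$ is a history iff $[v]\sigma'$ is, and then they agree on $\chi$.}
\end{equation}

Let $\psi=K_i\chi$. Suppose $w\sigma\models K_i\chi$ and $[w]\sigma\sim_i[v]\sigma'$ in $\mathbb F(M^f)$. By \eqref{eq:ih} $v\sigma'$ is a history, by Lemma~\ref{lem:transfer} it satisfies $\chi$, and by \eqref{eq:ih} so does $[v]\sigma'$. Conversely, suppose $[w]\sigma\models K_i\chi$ and $w\sigma\sim_iv\sigma'$ in $\mathbb F(M)$. Then $[v]\sigma'$ is a history and $[w]\sigma\sim_i[v]\sigma'$, so $[v]\sigma'\models\chi$ and $v\sigma'\models\chi$.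

Let $\psi=C_G\chi$. Suppose $w\sigma\models C_G\chi$, and take a chain of histories
\[
[u_0]\rho_0\sim_{i_0}[u_1]\rho_1\sim_{i_1}\dots\sim_{i_{q-1}}[u_q]\rho_q
\]
of $\mathbb F(M^f)$ with $q\ge1$, $i_j\in G$, $u_0=w$ and $\rho_0=\sigma$. All $\rho_j\approx\sigma$, so all $u_j\rho_j$ are histories by \eqref{eq:ih}. The histories $u_j\rho_j$ need not form a chain in $\mathbb F(M)$, so we pass the formula $C_G\chi$ itself along. Suppose $u_j\rho_j\models C_G\chi$ with $j<q$. A history $\sim_{i_j}$-related to $u_j\rho_j$ satisfies $\chi$, being the end of a chain of length $1$, and satisfies $C_G\chi$, since every chain from it extends to a chain from $u_j\rho_j$. So $u_j\rho_j\models K_{i_j}\chi\wedge K_{i_j}C_G\chi$. Both $(\rho_j,\chi)$ and $(\rho_j,C_G\chi)$ are in $\mathcal C$ by (a) and (c), and Lemma~\ref{lem:transfer} gives $u_{j+1}\rho_{j+1}\models\chi\wedge C_G\chi$. By induction on $j$ we get $u_q\rho_q\models\chi$, and $[u_q]\rho_q\models\chi$ by \eqref{eq:ih}. Conversely, suppose $[w]\sigma\models C_G\chi$. By \eqref{eq:ih} the map $v\sigma'\mapsto[v]\sigma'$ sends a chain from $w\sigma$ to a chain from $[w]\sigma$. The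 end of the image satisfies $\chi$, hence so does the end of the original chain.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fmp}]
By Lemma~\ref{lem:filtration}, $\varphi_0$ is true at $[w_0]\sigma_0$ in $\mathbb F(M^f)$. The model $M^f$ is finite, and all but finitely many letters are false everywhere in it, so it has a finite code. Given such a model, a world $w$, an event sequence $\sigma$ and a formula $\varphi$, the recursion on $\mu$ decides whether $w\sigma$ is a history at which $\varphi$ is true: the clauses for $K_i$ and $C_G$ range over the finite set of all $w'\sigma'$ with $\sigma'\approx\sigma$, and $C_G$ is reachability in a finite graph. A formula is satisfiable iff this test succeeds for some such model, world and event sequence, and these triples can be enumerated. So the satisfiable formulas form an r.e.\ set, and validity is $\Pi^0_1$. For $|A|\ge2$ it is $\Pi^0_1$-hard by Theorem~\ref{thm:hard}.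
\end{proof}

The size of $M^f$ is bounded in terms of $\mathcal C$, and $\mathcal C$ depends on $\sigma_0$ as well as on $\varphi_0$. This is why the finite model property gives a search without a bound. For $|A|\ge2$ no computable function of $\varphi_0$ bounds the code of a witnessing triple, since such a bound would make the search a decision procedure.

\section{Decidability without common knowledge of groups}\label{sec:dec}

Let $\mathcal L_0$ be the language built from letters with $\neg,\wedge,K_i,Y,P^*$. The proof of Theorem~\ref{thm:dec} has three steps: reduce to $\mathcal L_0$, replace forests by layered structures, and describe layered structures by paths in a finite graph.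

\subsection{Reduction to $\mathcal L_0$}

Call two formulas \emph{equivalent} if they have the same truth value at every history of every forest. Equivalent formulas can replace each other under $\neg,\wedge,K_i,C_G,Y,P^*$ and under $\langle E,e\rangle$ with $E$ fixed, because each truth clause refers only to the truth values of the immediate subformula at histories.

\begin{lemma}\label{lem:reduce}
From a formula $\varphi$ as in Theorem~\ref{thm:dec} one can compute an equivalent formula $\varphi^\circ\in\mathcal L_0$.
\end{lemma}

\begin{proof}
As $\sim_i$ is transitive, $C_{\{i\}}\psi$ is equivalent to $K_i\psi$. The following pairs are equivalent, where $q$ is a letter.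
\[
\begin{array}{ll}
\langle E,e\rangle q&\mathrm{pre}(e)\wedge q\\
\langle E,e\rangle\neg\psi&\mathrm{pre}(e)\wedge\neg\langle E,e\rangle\psi\\
\langle E,e\rangle(\psi\wedge\chi)&\langle E,e\rangle\psi\wedge\langle E,e\rangle\chi\\
\langle E,e\rangle K_i\psi&\mathrm{pre}(e)\wedge\bigwedge_{e'\sim_ie}K_i\big(\mathrm{pre}(e')\to\langle E,e'\rangle\psi\big)\\
\langle E,e\rangle Y\psi&\mathrm{pre}(e)\wedge\psi\\
\langle E,e\rangle P^*\psi&\mathrm{pre}(e)\wedge(P^*\psi\vee\langle E,e\rangle\psi)
\end{array}
\]
Both sides are false at $h$ if $\mathrm{pre}(e)$ is, so let $h(E,e)$ be a history. The first three lines restate the clauses for letters, $\neg$ and $\wedge$ at $h(E,e)$. For the fourth, by \eqref{eq:rel} the histories $\sim_i$-related to $h(E,e)$ are the $h'(E,e')$ with $h'\sim_ih$, $e'\sim_ie$ and $h'\models\mathrm{pre}(e')$. For the last two, the predecessor of $h(E,e)$ is $h$, and its initial segments are $h(E,e)$ and the initial segments of $h$.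

Define $\varphi^\circ$ by recursion on $|\varphi|$. It is the identity on letters, commutes with $\neg,\wedge,K_i,Y,P^*$, and $(C_{\{i\}}\psi)^\circ=K_i\psi^\circ$. Let $\varphi=\langle E,e\rangle\psi$. The formulas $\psi$ and $\mathrm{pre}(e')$, for $e'$ an event of $E$, are smaller and satisfy the hypothesis of the theorem; here we use that it covers preconditions. So $\psi^\circ$ and all $\mathrm{pre}(e')^\circ$ are available. We leave $E$ unchanged. By recursion on $\chi\in\mathcal L_0$, for all events $e'$ at once, the table yields an $\mathcal L_0$-formula equivalent to $\langle E,e'\rangle\chi$: on the right-hand side write $\mathrm{pre}(\cdot)^\circ$ for $\mathrm{pre}(\cdot)$, and note that $\langle E,\cdot\rangle$ is applied there only to proper subformulas of $\chi$. Take $\chi=\psi^\circ$ and $e'=e$.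
\end{proof}

So it suffices to decide satisfiability of formulas of $\mathcal L_0$. They still have to be evaluated at histories of any length, made of any event models.

\subsection{Every finite layered structure occurs in a forest}

Lemma~\ref{lem:layers} turns histories into layered structures. For the converse we need event models that produce layer $t+1$ from layer $t$. We take the points of $L_{t+1}$ themselves as events and let $v$ be executable where things look as they do at $\pi(v)$. A point may then be represented by several histories, so we obtain a bisimulation and not an isomorphism. This step uses that arbitrary event models are available in the forest.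

\begin{lemma}\label{lem:realize}
If $\varphi\in\mathcal L_0$ is true at some point of a finite layered structure, then $\varphi$ is satisfiable.
\end{lemma}

\begin{proof}
Let $u\simeq v$ iff the points $u,v$ satisfy the same $\mathcal L_0$-formulas. For a point $v$ choose, for each of the finitely many points $v'\not\simeq v$, an $\mathcal L_0$-formula true at $v$ and false at $v'$, and let $\chi_v$ be their conjunction ($\top$ if there is none). Then $\chi_v$ is true exactly at the points $\simeq v$. Let $u\simeq v$. Then:
\begin{enumerate}
\item[(s1)] $u,v$ agree on letters and lie in the same layer, since $Y^j\top$ is true exactly on the layers $L_t$ with $t\ge j$;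
\item[(s2)] outside $L_0$ we have $\pi(u)\simeq\pi(v)$, since $\pi(u)\models\psi$ iff $u\models Y\psi$;
\item[(s3)] if $u\sim_iu'$, there is $v'\sim_iv$ with $u'\simeq v'$, since $u\models\Diamond_i\chi_{u'}$ and so $v\models\Diamond_i\chi_{u'}$.
\end{enumerate}
Let $M$ be $L_0$ with its relations and valuation. Let $E_{t+1}$ have event set $L_{t+1}$, the relations of $L_{t+1}$, and $\mathrm{pre}(v)=\chi_{\pi(v)}$. Let $\mathcal H_t$ be the set of histories of $\mathbb F(M)$ with event models $E_1,\dots,E_t$, and for $h\in\mathcal H_t$ let $\mathrm{last}(h)\in L_t$ be its last event, or its root if $t=0$. For $h\in\mathcal H_t$ and $v\in L_t$ put $h\,Z\,v$ iff $\mathrm{last}(h)\simeq v$. Consider the following statements for a layer $t$, where $h\,Z\,v$ in (z1)--(z4).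
\begin{enumerate}
\item[(z0)] Each $v\in L_t$ is $\mathrm{last}(h)$ for some $h\in\mathcal H_t$.
\item[(z1)] $h$ and $v$ agree on letters.
\item[(z2)] If $t\ge1$ and $h=h^-(E_t,u)$, then $h^-\,Z\,\pi(v)$.
\item[(z3)] If $h\sim_ih'$, there is $v'\sim_iv$ with $h'\,Z\,v'$.
\item[(z4)] If $v\sim_iv'$, there is $h'\sim_ih$ with $h'\,Z\,v'$.
\end{enumerate}
If (z1)--(z4) hold for all layers $\le t$, then $Z$-related $h$ and $v$ in these layers satisfy the same $\mathcal L_0$-formulas, by induction on the formula: for $K_i$ use (z3) and (z4); $Y\psi$ is false on both sides in layer $0$, and otherwise use (z2); for $P^*$, repeated use of (z2) relates the initial segment of $h$ of length $s$ to $v^s$.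

We prove (z0)--(z4) by induction on $t$. For $t=0$ we have $\mathcal H_0=L_0$ and $Z$ is $\simeq$, so (s1) and (s3) suffice. Assume the statements for all layers $\le t$. For $h\in\mathcal H_t$ and $u\in L_{t+1}$, since $h\,Z\,\mathrm{last}(h)$,
\begin{equation}\label{eq:exec}
h(E_{t+1},u)\in\mathcal H_{t+1}\iff h\models\chi_{\pi(u)}\iff\mathrm{last}(h)\models\chi_{\pi(u)}\iff h\,Z\,\pi(u).
\end{equation}
Then (z0) for $u\in L_{t+1}$ follows by taking $h$ with $\mathrm{last}(h)=\pi(u)$. Let $g=h(E_{t+1},u)\in\mathcal H_{t+1}$ and $g\,Z\,v$, that is, $u\simeq v$. By \eqref{eq:exec} and (s2), $\mathrm{last}(h)\simeq\pi(u)\simeq\pi(v)$, which is (z2). For (z1), $g$ agrees on letters with $h$, $h$ with $\pi(v)$, and $\pi(v)$ with $v$. For (z3), if $g\sim_ig'=h'(E_{t+1},u')$, then $u\sim_iu'$, and (s3) gives $v'\sim_iv$ with $u'\simeq v'$, so $g'\,Z\,v'$. For (z4), let $v\sim_iv'$. By (s3) there is $u'\sim_iu$ with $u'\simeq v'$. Then $\pi(u)\sim_i\pi(u')$ and $h\,Z\,\pi(u)$, so (z4) for layer $t$ gives $h'\sim_ih$ with $h'\,Z\,\pi(u')$. By \eqref{eq:exec}, $g'=h'(E_{t+1},u')$ is a history; $g'\sim_ig$ by \eqref{eq:rel}, and $g'\,Z\,v'$.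

If $\varphi$ is true at $v\in L_t$, it is true at any $h\in\mathcal H_t$ with $\mathrm{last}(h)=v$.
\end{proof}

\subsection{Types}

Fix $\varphi\in\mathcal L_0$. We look for a finite amount of information about a point $v$ that determines the truth of $\varphi$ and whose evolution along the column $v^0,v^1,\dots$ obeys a local rule. For $Y$ and $P^*$ alone the set of true subformulas would do, since $P^*\psi$ holds at $v$ iff $\psi$ holds at $v$ or $P^*\psi$ holds at $\pi(v)$. With knowledge it must also be recorded that each neighbor of $v$ has its own past among the neighbors of $\pi(v)$. So the information has to include the information about the neighbors, about their neighbors, and so on, but only to the depth to which the operators $K_i$ are nested.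

The \emph{$K$-depth} of a formula is $0$ for letters, is unchanged by $\neg,Y,P^*$, is the maximum for $\wedge$, and increases by $1$ under $K_i$. Let $d$ be the $K$-depth of $\varphi$ and let $\mathrm{Sub}_k$ be the set of subformulas of $\varphi$ of $K$-depth at most $k$. It is closed under subformulas, and $K_i\psi\in\mathrm{Sub}_k$ implies $\psi\in\mathrm{Sub}_{k-1}$. Define the finite, computable sets of \emph{$k$-types}
\[
\mathbb T_0=\mathcal P(\mathrm{Sub}_0),\qquad\mathbb T_k=\mathcal P(\mathrm{Sub}_k)\times\mathcal P(\mathbb T_{k-1})^A\quad(1\le k\le d).
\]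
Write $\tau=(\mathrm{th}(\tau),(\mathrm{nb}_i(\tau))_{i\in A})$ for $k\ge1$ and $\mathrm{th}(\tau)=\tau$ for $k=0$. The three notions below are defined by recursion on $k$ for $\tau,\tau'\in\mathbb T_k$. The displayed compound formulas and letters range over $\mathrm{Sub}_k$ unless stated otherwise, and conditions that mention $\mathrm{nb}_i$ apply only for $k\ge1$, for all $i\in A$.

The type $\tau$ is \emph{coherent} if:
\begin{enumerate}
\item[(c0)] $\neg\psi\in\mathrm{th}(\tau)$ iff $\psi\notin\mathrm{th}(\tau)$, and $\psi\wedge\chi\in\mathrm{th}(\tau)$ iff $\psi,\chi\in\mathrm{th}(\tau)$;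
\item[(c1)] $K_i\psi\in\mathrm{th}(\tau)$ iff $\psi\in\mathrm{th}(\rho)$ for all $\rho\in\mathrm{nb}_i(\tau)$;
\item[(c2)] $K_i\psi\in\mathrm{th}(\tau)$ implies $\psi\in\mathrm{th}(\tau)$;
\item[(c3)] for $\rho\in\mathrm{nb}_i(\tau)$ and $K_i\psi\in\mathrm{Sub}_{k-1}$: $K_i\psi\in\mathrm{th}(\rho)$ iff $K_i\psi\in\mathrm{th}(\tau)$;
\item[(c4)] all $\rho\in\mathrm{nb}_i(\tau)$ are coherent.
\end{enumerate}
The type $\tau$ is \emph{initial} if no formula $Y\psi$ is in $\mathrm{th}(\tau)$, if $P^*\psi\in\mathrm{th}(\tau)$ iff $\psi\in\mathrm{th}(\tau)$, and if all $\rho\in\mathrm{nb}_i(\tau)$ are initial. We write $\tau\to\tau'$ if: a letter is in $\mathrm{th}(\tau')$ iff it is in $\mathrm{th}(\tau)$; $Y\psi\in\mathrm{th}(\tau')$ iff $\psi\in\mathrm{th}(\tau)$; $P^*\psi\in\mathrm{th}(\tau')$ iff $\psi\in\mathrm{th}(\tau')$ or $P^*\psi\in\mathrm{th}(\tau)$; and for every $\rho'\in\mathrm{nb}_i(\tau')$ there is $\rho\in\mathrm{nb}_i(\tau)$ with $\rho\to\rho'$.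

\begin{example}
The last condition is perfect recall. Let $\varphi=\Diamond_iYp\wedge YK_i\neg p$, so $d=1$, and let $\tau\to\tau'$ be coherent $1$-types with $\varphi\in\mathrm{th}(\tau')$. By (c0) and (c1) some $\rho'\in\mathrm{nb}_i(\tau')$ contains $Yp$, so some $\rho\in\mathrm{nb}_i(\tau)$ contains $p$. But $K_i\neg p\in\mathrm{th}(\tau)$, so $\rho$ contains $\neg p$, against (c0) for $\rho$. A coherent initial type cannot contain $\varphi$ either, since it would contain $YK_i\neg p$. By the next proposition $\varphi$ is unsatisfiable.
\end{example}

\begin{proposition}\label{prop:types}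
The formula $\varphi\in\mathcal L_0$ is satisfiable iff there are $n\ge0$ and coherent types $\tau_0\to\tau_1\to\dots\to\tau_n$ in $\mathbb T_d$ with $\tau_0$ initial and $\varphi\in\mathrm{th}(\tau_n)$.
\end{proposition}

\begin{proof}
($\Rightarrow$) By Lemma~\ref{lem:layers}, $\varphi$ is true at a point $v\in L_n$ of a layered structure. For a point $u$ let $\mathrm{tp}_0(u)=\{\psi\in\mathrm{Sub}_0:u\models\psi\}$ and
\[
\mathrm{tp}_k(u)=\Big(\{\psi\in\mathrm{Sub}_k:u\models\psi\},\ \big(\{\mathrm{tp}_{k-1}(u'):u'\sim_iu\}\big)_{i\in A}\Big).
\]
By induction on $k$, for all points $u$: the type $\mathrm{tp}_k(u)$ is coherent, where (c0) and (c1) are truth clauses, (c2) holds by reflexivity, and (c3) holds because related points have the same class; it is initial if $u\in L_0$, since the neighbors of $u$ are in $L_0$; and $\mathrm{tp}_k(\pi(u))\to\mathrm{tp}_k(u)$ if $u\notin L_0$, where $\rho'=\mathrm{tp}_{k-1}(u')$ with $u'\sim_iu$ is matched by $\rho=\mathrm{tp}_{k-1}(\pi(u'))$, as $\pi(u')\sim_i\pi(u)$. Take $\tau_t=\mathrm{tp}_d(v^t)$.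

($\Leftarrow$) We unfold each $\tau_t$ into a tree of depth at most $d$. Let $L_t$ be the set of sequences $(i_1,\rho_1,\dots,i_r,\rho_r)$, tagged with $t$, where $0\le r\le d$, $i_q\ne i_{q+1}$, $\rho_1\in\mathrm{nb}_{i_1}(\tau_t)$ and $\rho_{q+1}\in\mathrm{nb}_{i_{q+1}}(\rho_q)$. The \emph{type} $\mathrm{ty}(x)$ of such a node $x$ is $\rho_r\in\mathbb T_{d-r}$, or $\tau_t$ for the empty sequence, the \emph{root}. All types of nodes are coherent by (c4), and those in $L_0$ are initial. A node $y(i,\rho)$ is an \emph{$i$-child} of $y$. Because of the condition $i_q\ne i_{q+1}$, an $i$-child has no $i$-children. So the sets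
\[
\{y\}\cup\{i\text{-children of }y\},\qquad y\text{ not an $i$-child},
\]
partition $L_t$; let them be the $\sim_i$-classes, and call $y$ the \emph{top} of its class.

Define $\pi\colon L_{t+1}\to L_t$ by recursion on the length, keeping two properties: $\pi(y)$ has the same sequence of agents as $y$, and $\mathrm{ty}(\pi(y))\to\mathrm{ty}(y)$. The root goes to the root. For a node $y(i,\rho')$ we have $\rho'\in\mathrm{nb}_i(\mathrm{ty}(y))$, so we can choose $\rho\in\mathrm{nb}_i(\mathrm{ty}(\pi(y)))$ with $\rho\to\rho'$ and put $\pi(y(i,\rho'))=\pi(y)(i,\rho)$, which is a node because $\pi(y)$, like $y$, is not an $i$-child. So $\pi$ maps the $\sim_i$-class with top $y$ into the $\sim_i$-class with top $\pi(y)$. A letter is true at $x\in L_0$ iff it belongs to $\mathrm{th}(\mathrm{ty}(x))$. This is a finite layered structure.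

\emph{Claim.} If $\mathrm{ty}(x)\in\mathbb T_k$ and $\psi\in\mathrm{Sub}_k$, then $x\models\psi$ iff $\psi\in\mathrm{th}(\mathrm{ty}(x))$.

We use induction on $\psi$, for all nodes $x$. Note that $\mathrm{ty}(\pi(x))$ is also in $\mathbb T_k$. For letters the claim holds on $L_0$ by definition and passes upward by $\mathrm{ty}(\pi(x))\to\mathrm{ty}(x)$. For $\neg$ and $\wedge$ use (c0). For $Y\chi$ use initiality on $L_0$; above $L_0$, $x\models Y\chi$ iff $\pi(x)\models\chi$ iff $\chi\in\mathrm{th}(\mathrm{ty}(\pi(x)))$ iff $Y\chi\in\mathrm{th}(\mathrm{ty}(x))$. For $P^*\chi$ use induction on the layer: on $L_0$ both sides reduce to $\chi$, and above $L_0$ both sides reduce to ``$\chi$ at $x$ or $P^*\chi$ at $\pi(x)$''.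

Let $\psi=K_i\chi$, so $k\ge1$ and $\chi\in\mathrm{Sub}_{k-1}$. Let $y$ be the top of the $\sim_i$-class of $x$ and $\mathrm{ty}(y)\in\mathbb T_{k'}$. Either $x=y$ and $k'=k$, or $x$ is an $i$-child of $y$ and $k'=k+1$; in the second case (c3) at $y$ shows that $K_i\chi\in\mathrm{th}(\mathrm{ty}(x))$ iff $K_i\chi\in\mathrm{th}(\mathrm{ty}(y))$. Since $k'\ge1$ and $y$ is not an $i$-child, the types of the $i$-children of $y$ are exactly the elements of $\mathrm{nb}_i(\mathrm{ty}(y))$. By (c1) and (c2) at $y$, we have $K_i\chi\in\mathrm{th}(\mathrm{ty}(y))$ iff $\chi\in\mathrm{th}(\mathrm{ty}(x'))$ for all members $x'$ of the class. These members have types in $\mathbb T_{k'}$ or $\mathbb T_{k'-1}$, and $\chi\in\mathrm{Sub}_{k-1}\subseteq\mathrm{Sub}_{k'-1}$, so the induction hypothesis applies: the condition holds iff all members satisfy $\chi$, that is, iff $x\models K_i\chi$. This proves the claim.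

The root of $L_n$ has type $\tau_n$ and satisfies $\varphi$, so $\varphi$ is satisfiable by Lemma~\ref{lem:realize}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dec}]
A formula $\psi$ as in the theorem is valid iff $\varphi=(\neg\psi)^\circ\in\mathcal L_0$ is not satisfiable, by Lemma~\ref{lem:reduce}. The coherent $d$-types with the relation $\to$ form a finite graph that is computable from $\varphi$, and by Proposition~\ref{prop:types} satisfiability of $\varphi$ is the question whether a type containing $\varphi$ can be reached from an initial type.
\end{proof}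

\begin{remark}
The two sides meet at the width of the grid. A formula of $K$-depth $d$ sees at most $d$ steps sideways, so each layer can be replaced by one of finitely many trees, and time becomes a path in a finite graph. The operator $C_{\{i\}}$ adds nothing, since a chain of $\sim_i$-steps collapses to one step. A chain of alternating $\sim_a$- and $\sim_b$-steps does not collapse, and $C_{\{a,b\}}$ follows it to any length; the rows of Proposition~\ref{prop:sound} are such chains.
\end{remark}

\begin{thebibliography}{9}

\bibitem{LDII}
\emph{Logical Dynamics of Information and Interaction},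
\texttt{http://diyhpl.us/\allowbreak\textasciitilde{}bryan/\allowbreak papers2/\allowbreak philosophy/\allowbreak Logical\%20\allowbreak dynamics\%20\allowbreak of\%20\allowbreak information\%20\allowbreak and\%20\allowbreak interaction.pdf}.

\bibitem{MM}
Miller and Moss, 2004; as quoted in \cite{LDII}.

\end{thebibliography}
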